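# Linial's inequality for path partitions and colorings of digraphs, proved by depth-first search

## 1. Path partitions, partial colorings and search forests

All digraphs are finite. Opposite arcs $x\to y$, $y\to x$ are allowed. Loops are ignored: they affect neither paths nor independence as defined below. For a digraph $G$ write $V=V(G)$, and for $X\subseteq V$ let $G[X]$ be the induced subdigraph. A spanning subdigraph of $G$ has vertex set $V$ and some of the arcs of $G$. A digraph is acyclic if it has no directed cycle.

Four small digraphs will serve as examples.

* $C_5$ has vertices $1,\dots,5$ and arcs $1\to2\to3\to4\to5\to1$.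
* $S$ has vertices $u_1,u_2,w,v_1,v_2$ and arcs $u_1\to w$, $u_2\to w$, $w\to v_1$, $w\to v_2$.
* $H$ is $S$ together with the two arcs $v_1\to u_1$ and $v_2\to u_1$.
* $D$ is $S$ together with all four arcs $v_i\to u_j$.

**Definition (path, path partition, $k$-norm).** A path is a directed path, and $|P|$ is its number of vertices; a single vertex is a path. A path partition of $G$ is a family $\mathcal P=\{P_1,\dots,P_m\}$ of pairwise vertex-disjoint paths that together cover $V$. For a positive integer $k$ its $k$-norm is
$$|\mathcal P|_k=\sum_{i=1}^m\min\{|P_i|,k\}.$$
A path partition minimizing this number is called $k$-optimal, and $\pi_k(G)$ is the minimum.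

So a path with at least $k$ vertices costs $k$, and a shorter path costs its number of vertices. Example: $C_5$ has a Hamilton path, of $2$-norm $\min\{5,2\}=2$. A partition with at least two paths also has $2$-norm at least $2$, so $\pi_2(C_5)=2$. In $S$ a path avoiding $w$ is a single vertex, and the path through $w$ has $j\le3$ vertices. Hence every partition of $S$ has $1$-norm $(5-j)+1$ and $2$-norm $(5-j)+\min\{j,2\}$, which gives $\pi_1(S)=3$ and $\pi_2(S)=4$, both attained by $u_1wv_1,\ u_2,\ v_2$.

**Definition (independent set, $k$-coloring).** A set of vertices is independent if no arc of $G$ joins two of its vertices. A $k$-coloring is a family $\mathcal C^k=\{C_1,\dots,C_k\}$ of $k$ pairwise disjoint independent sets. They need not cover $V$, and some may be empty. Its size is $|C_1\cup\dots\cup C_k|$, and $\alpha_k(G)$ is the maximum size of a $k$-coloring.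

Example: in $C_5$ independent sets have at most two vertices, and $\{1,3\},\{2,4\}$ is a $2$-coloring, so $\alpha_2(C_5)=4$. In $S$ the set $\{u_1,u_2,v_1,v_2\}$ is independent, so $\alpha_1(S)=4$ and $\alpha_2(S)=5$. In $D$ any two vertices from different sets among $\{u_1,u_2\},\{w\},\{v_1,v_2\}$ are joined by an arc, so $\alpha_1(D)=2$. In $H$ the set $\{u_2,v_1,v_2\}$ is independent; a larger independent set would have to avoid $w$, hence be $\{u_1,u_2,v_1,v_2\}$, which contains the ends of $v_1\to u_1$. So $\alpha_1(H)=3$.

**Definition (digraph of a poset).** The digraph of a finite poset $(X,<)$ has vertex set $X$ and an arc $x\to y$ exactly when $x<y$. It is acyclic and transitive; its paths correspond to chains and its independent sets to antichains.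

Example: the poset with $u_i<w<v_j$ for all $i,j$ has the digraph $T$ obtained from $S$ by adding the arcs $u_i\to v_j$. Here $\alpha_2(T)=4$: the classes $\{u_1,u_2\},\{v_1,v_2\}$ give $4$, and two classes cannot cover the pairwise adjacent vertices $u_1,w,v_1$. The partition $u_1wv_1,\ u_2v_2$ has $2$-norm $4$. A partition of $2$-norm at most $3$ would consist of at most three singletons, or of one longer path and at most one singleton. Since paths of $T$ have at most three vertices, neither covers five vertices. So $\pi_2(T)=4$.

**Definition (out-forest).** An out-forest is an acyclic digraph in which every vertex has indegree at most $1$. Vertices of indegree $0$ are roots. If there is a path from $x$ to $y$ in the forest, $x$ is an ancestor of $y$ and $y$ a descendant of $x$; they are proper if $x\ne y$. That path is unique and is called the tree path from $x$ to $y$. Following arcs backward from $y$ there is never a choice, so the ancestors of $y$ form a single path, and any two of them are comparable: one is an ancestor of the other.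

**Definition (depth-first search, back arc).** A depth-first search of $G$ repeatedly picks an undiscovered vertex and calls explore on it, until every vertex is discovered. The call explore$(x)$ discovers $x$ and then examines the arcs $x\to y$ one after another; whenever $y$ is undiscovered, it puts $xy$ into $F$ and calls explore$(y)$, which runs to its end before the next arc is examined. When all arcs out of $x$ have been examined, $x$ is finished. The result $F$ is an out-forest (checked in Section 5). A back arc is an arc of $G$ from a vertex to one of its proper ancestors in $F$.

Example: search $H$ from $u_1$. We discover $u_1$, then $w$, then $v_1$; the arc $v_1\to u_1$ leads nowhere new, so $v_1$ finishes. Then $v_2$ is discovered from $w$ and finishes, then $w$, then $u_1$. A new call discovers and finishes $u_2$. So $F$ has the arcs $u_1w,\ wv_1,\ wv_2$ and the roots $u_1,u_2$. The back arcs are $v_1\to u_1$ and $v_2\to u_1$, and $H$ minus the back arcs is $S$.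

## 2. The inequality $\alpha_k\ge\pi_k$

For posets the two quantities agree. The **Greene–Kleitman theorem** says: if $G$ is the digraph of a poset, then $\alpha_k(G)=\pi_k(G)$ for every positive integer $k$. For general digraphs equality fails: $\alpha_2(C_5)=4>2=\pi_2(C_5)$. One inequality might survive. Linial's conjecture (the statement is taken from https://ir.lib.nycu.edu.tw/bitstream/11536/81306/1/252701.pdf) says that it does: $\alpha_k(G)\ge\pi_k(G)$ for every digraph $G$ and every positive integer $k$. In words: can we always find $k$ disjoint independent sets covering at least as many vertices as the $k$-norm of the best path partition? We shall prove that the answer is yes.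

The two extreme ranges of $k$ are familiar.

If $k=1$, each path costs $1$, so $\pi_1(G)$ is the least number of paths in a path partition, and $\alpha_1(G)$ is the largest size of an independent set. The inequality is then the Gallai–Milgram theorem.

If $k$ is at least the number of vertices of a longest path, then every path costs its number of vertices, so $\pi_k(G)=|V|$. The inequality says that $V$ is a union of $k$ disjoint independent sets. This is the Gallai–Roy theorem.

So a proof for all $k$ has to contain both theorems. Here are the results.

**Theorem 1.** $\alpha_k(G)\ge\pi_k(G)$ for every digraph $G$ and every $k\ge1$.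

**Theorem 2.** Every digraph $G$ has an acyclic spanning subdigraph $A$ such that for every $X\subseteq V$ and every $k\ge1$ there is a family $\mathcal Q$ of pairwise disjoint paths of $A$ (which may use vertices outside $X$) with
$$k|\mathcal Q|+|X\setminus V(\mathcal Q)|\le\alpha_k(G[X]),$$
where $V(\mathcal Q)$ is the set of vertices covered by $\mathcal Q$. In particular, $\pi_k(A)\le\alpha_k(G)$ for all $k$ simultaneously. Also, every $X\subseteq V$ is covered by at most $\alpha_1(G[X])$ pairwise disjoint paths of $A$. One may take for $A$ the digraph $G$ minus the back arcs of any depth-first search.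

**Theorem 3.** For every digraph $G$ and every $k\ge1$ there is one path partition $\mathcal P$ of $G$ with $|\mathcal P|_k\le\alpha_k(G)$ and $|\mathcal P|_{k+1}\le\alpha_{k+1}(G)$.

Theorem 1 is sharp, since equality holds for posets.

## 3. Levels in an acyclic digraph

Minimizing the $k$-norm looks like a min-cost flow problem: each path is a unit of flow, for which we pay $k$ unless it is cheaper to leave its vertices uncovered at cost $1$ each. In an acyclic digraph this works perfectly, and the dual solution will supply the colors.

Let $A$ be an acyclic digraph on $V$, let $X\subseteq V$, and put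
$$\mu_k(A,X)=\min_{\mathcal Q}\bigl(k|\mathcal Q|+|X\setminus V(\mathcal Q)|\bigr),$$
the minimum over all families $\mathcal Q$ of pairwise disjoint paths of $A$. For Theorem 1 only $X=V$ matters, and on a first pass one may read $X=V$ everywhere. In that case
$$\mu_k(A,V)=\pi_k(A).\tag{1}$$
Indeed, given $\mathcal Q$, add the uncovered vertices as singletons: this is a path partition of $k$-norm at most $k|\mathcal Q|+|V\setminus V(\mathcal Q)|$. Conversely, given a path partition, let $\mathcal Q$ be its members with at least $k$ vertices. They cost $k$ each, and the other members cost their numbers of vertices, which add up to $|V\setminus V(\mathcal Q)|$. So $k|\mathcal Q|+|V\setminus V(\mathcal Q)|$ equals the $k$-norm.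

**Lemma 1.** Let $A$ be acyclic, $X\subseteq V$, $k\ge1$. Put $\varepsilon_v=1$ for $v\in X$ and $\varepsilon_v=0$ for $v\notin X$. There are integers $p^-(v),p^+(v)$ for $v\in V$ such that, with $y_v=p^+(v)-p^-(v)$:

* (L1) $p^-(v)\ge0$ and $p^+(v)\le k$ for all $v$;
* (L2) $p^-(v)\ge p^+(u)$ for every arc $u\to v$ of $A$;
* (L3) $y_v\le\varepsilon_v$ for all $v$;
* (L4) $\sum_{v\in V}y_v=\mu_k(A,X)$.

Think of $p^-(v)$ as the level at which a traveler enters $v$ and of $p^+(v)$ as the level at which the traveler leaves $v$. Along an arc the level never goes down, and inside a vertex it goes up by at most $1$, but it may fall.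

It helps to see why (L1)–(L3) alone give "$\le$" in (L4). Along a path $q_0\to\dots\to q_r$ of $A$,
$$\sum_{i=0}^r y_{q_i}=p^+(q_r)-p^-(q_0)-\sum_{i=1}^{r}\bigl(p^-(q_i)-p^+(q_{i-1})\bigr)\le k .$$
So for every $\mathcal Q$ each path contributes at most $k$ to $\sum_v y_v$ and each uncovered vertex $v$ at most $\varepsilon_v$; thus $\sum_vy_v\le k|\mathcal Q|+|X\setminus V(\mathcal Q)|$. The content of the lemma is that equality can be reached with integers.

Example: take $A=S$, $X=V$, $k=1$. Put $p^-=0$, $p^+=1$ on $u_1,u_2,v_1,v_2$ and $p^-(w)=1$, $p^+(w)=0$. For $u_i\to w$ condition (L2) reads $1\ge1$, for $w\to v_j$ it reads $0\ge0$. Then $\sum y_v=4-1=3=\pi_1(S)$. The level falls inside $w$.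

We recall the tools. A matrix is totally unimodular if every square submatrix has determinant $0$, $1$ or $-1$. For instance $\begin{pmatrix}1&0\\-1&1\end{pmatrix}$ is, and $\begin{pmatrix}1&1\\-1&1\end{pmatrix}$, of determinant $2$, is not. Transposing, negating or repeating rows, and adding rows with a single nonzero entry $\pm1$ all preserve the property. The Hoffman–Kruskal theorem says that if $M$ is totally unimodular and $b$ is integral, then every vertex of the polyhedron $\{x:Mx\le b\}$ is integral. Equations and inequalities "$\ge$" are covered, by writing an equation as two inequalities and negating rows. A linear program with finite optimum over a polyhedron containing no line attains its optimum at a vertex.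

*Proof of Lemma 1.*

**Step 1: the linear program.** The aim is to write $\mu_k(A,X)$ as the optimum of a linear program. Take variables $x_{uv}\ge0$ for the arcs $uv$ of $A$, and $s_v,t_v,f_v\ge0$ for $v\in V$. Here $f_v$ is the flow through $v$, $s_v$ the flow that starts at $v$, and $t_v$ the flow that ends at $v$. The program is
$$\min\ k\sum_v s_v+\sum_v\varepsilon_v(1-f_v)$$
subject to, for each $v$,
$$s_v+\sum_{u}x_{uv}-f_v=0,\qquad f_v-t_v-\sum_{u}x_{vu}=0,\qquad f_v\le1,$$
with sums over the arcs of $A$ entering and leaving $v$, respectively.

**Step 2: total unimodularity.** The aim is to see that integrality comes for free. Call the two equations at $v$ the in-row and the out-row of $v$. In these rows $s_v$ has the single entry $+1$ (in-row of $v$); $t_v$ has the single entry $-1$ (out-row of $v$); $x_{uv}$ has $+1$ in the in-row of $v$ and $-1$ in the out-row of $u$; and $f_v$ has $-1$ in the in-row and $+1$ in the out-row of $v$. So each column has at most one $+1$ and at most one $-1$ in these rows. The rows $f_v\le1$ have one nonzero entry.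

We show by induction on its size that a square submatrix $N$ has determinant in $\{0,\pm1\}$. Size $1$ is clear, since all entries are $0,\pm1$. If some row or column of $N$ is zero, the determinant is $0$. If some row or column has exactly one nonzero entry, expand along it and use induction. Otherwise $N$ uses only in-rows and out-rows, and each of its columns has exactly one $+1$ and one $-1$. Then the rows of $N$ sum to zero, and the determinant is $0$.

**Step 3: the optimum is $\mu_k(A,X)$.** The feasible region contains $0$. It is bounded: $f_v\le1$, and then the in-row and the out-row bound $s_v$, $t_v$ and all $x_{uv}$ by $1$. All variables are nonnegative, so it contains no line. By Hoffman–Kruskal there is an integral optimum.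

Consider any integral feasible point. Then $f_v\in\{0,1\}$. By the in-row, if $f_v=0$ then $s_v=0$ and no arc with $x=1$ enters $v$; if $f_v=1$ then either $s_v=1$ and no such arc enters $v$, or $s_v=0$ and exactly one does. Likewise, by the out-row, at most one such arc leaves $v$ if $f_v=1$, and none if $f_v=0$. So on the vertex set $\{v:f_v=1\}$ the arcs with $x_{uv}=1$ form a subdigraph with all in- and outdegrees at most $1$. Its components are paths (possibly single vertices) or directed cycles, and since $A$ is acyclic there are no cycles. We get disjoint paths covering exactly $\{v:f_v=1\}$. Their first vertices are exactly the $v$ with $s_v=1$, so there are $\sum_vs_v$ of them, and the cost is $k|\mathcal Q|+|X\setminus V(\mathcal Q)|$.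

Conversely, a family $\mathcal Q$ of disjoint paths gives a feasible point of that cost: set $f_v=1$ on covered vertices, $x_{uv}=1$ on arcs of the paths, $s_v=1$ at first vertices, $t_v=1$ at last vertices, and $0$ elsewhere. Hence the optimum is $\mu_k(A,X)$.

**Step 4: the dual.** The aim is to produce the levels. Use free multipliers $a_v$ for the in-rows and $b_v$ for the out-rows, and $z_v\ge0$ for the rows written as $-f_v\ge-1$. The objective is $\sum_v\varepsilon_v$ plus a linear function with coefficient $k$ at $s_v$ and $-\varepsilon_v$ at $f_v$. Each column gives one dual inequality:

* column $s_v$: $\ a_v\le k$;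
* column $t_v$: $\ -b_v\le0$;
* column $x_{uv}$: $\ a_v-b_u\le0$;
* column $f_v$: $\ -a_v+b_v-z_v\le-\varepsilon_v$.

So the dual is
$$\max\ \sum_v(\varepsilon_v-z_v)\quad\text{subject to}\quad a_v\le k,\ \ b_v\ge0,\ \ a_v\le b_u\ (uv\in A),\ \ z_v\ge\varepsilon_v-(a_v-b_v),\ \ z_v\ge0 .$$
By strong duality its optimum is $\mu_k(A,X)$. Up to signs and unit rows its matrix is the transpose of the primal one, so it is totally unimodular, and the right-hand side is integral. The dual polyhedron contains no line: along a line, $a_v\le k$ would force $a$ to be constant, $b_v\ge0$ would force $b$ to be constant, and $z_v\ge0$ would force $z$ to be constant. So Hoffman–Kruskal gives an integral optimal solution.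

**Step 5: reading off the levels.** Set $p^-(v)=k-a_v$ and $p^+(v)=k-b_v$. Then $a_v\le k$ and $b_v\ge0$ give (L1), and $a_v\le b_u$ gives $p^-(v)\ge p^+(u)$, which is (L2). Moreover $a_v-b_v=p^+(v)-p^-(v)$. At an optimum $z_v$ is as small as allowed, $z_v=\max\{0,\varepsilon_v-(p^+(v)-p^-(v))\}$, so
$$\mu_k(A,X)=\sum_v(\varepsilon_v-z_v)=\sum_v\min\{\varepsilon_v,\ p^+(v)-p^-(v)\}.$$
Finally replace each $p^+(v)$ by $p^-(v)+\min\{\varepsilon_v,\,p^+(v)-p^-(v)\}$. This keeps integrality and only decreases $p^+$. The inequalities (L1) and (L2) bound $p^+$ only from above, so they persist. Now $y_v=\min\{\varepsilon_v,\cdot\}\le\varepsilon_v$, which is (L3), and the displayed formula is (L4). $\square$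

**Level sets.** Given $p^\pm$ as in Lemma 1, for $c=1,\dots,k$ let
$$U_c=\{v:\ p^-(v)=c-1,\ p^+(v)=c\},\qquad W_c=\{v:\ p^-(v)\ge c,\ p^+(v)\le c-1\}.$$
So $U_c$ consists of the vertices that climb exactly from level $c-1$ to level $c$, and $W_c$ of the vertices that fall through this step. In the example, $U_1=\{u_1,u_2,v_1,v_2\}$ and $W_1=\{w\}$.

Let us count. If $y_v=1$, then by (L1) the number $c=p^+(v)$ satisfies $1\le c\le k$, and $v$ lies in $U_c$ and in no other $U_{c'}$. By (L3) such a $v$ lies in $X$. So the $U_c$ are pairwise disjoint, contained in $X$, and their union is $\{v:y_v=1\}$. Next, $v\in W_c$ means $p^+(v)<c\le p^-(v)$, which holds for at most $\max\{0,-y_v\}$ values of $c$. Since each $y_v$ is an integer at most $1$,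
$$\sum_{c=1}^k\bigl(|U_c|-|W_c|\bigr)\ \ge\ \sum_{y_v=1}1+\sum_{y_v<0}y_v\ =\ \sum_vy_v\ =\ \mu_k(A,X).\tag{2}$$

If $G=A$ is itself acyclic, we are already done. An arc $u\to v$ of $A$ with $u,v\in U_c$ would give $c-1=p^-(v)\ge p^+(u)=c$ by (L2), which is absurd. So the $U_c$ are independent in $A$, and $\alpha_k(A)\ge\sum|U_c|\ge\mu_k(A,V)=\pi_k(A)$. This wastes something: the terms $-|W_c|$ in (2) were thrown away. That waste will pay for the general case.

## 4. Two obstructions caused by cycles

**Running the flow on $G$ itself.** Suppose we write the linear program of Lemma 1 for a digraph with cycles. Step 3 breaks where acyclicity was used: an integral point may contain a directed cycle, and a cycle has no first vertex, so nobody pays $k$ for it. On the directed triangle with $k=1$, setting all $x$ and $f$ to $1$ and all $s,t$ to $0$ is feasible and costs $0$, whereas $\pi_1=1$. The levels do not exist either: going around the triangle, (L2) gives $\sum_vy_v\le0$.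

**Passing to an acyclic spanning subdigraph.** A path partition of a spanning subdigraph $A$ is one of $G$, so $\pi_k(A)\ge\pi_k(G)$. It would therefore suffice to show $\alpha_k(G)\ge\pi_k(A)$ for some acyclic $A$. Lemma 1 applied to $A$ gives sets $U_c$ that are independent in $A$, but arcs of $G$ outside $A$ may join vertices of the same $U_c$. A natural choice is a maximal acyclic subdigraph $A$. Then each missing arc $x\to y$ closes a cycle with a path of $A$ from $y$ to $x$, and one can hope to use this path.

This choice can fail. In $D$ the subdigraph $S$ is acyclic and maximal so, since adding $v_i\to u_j$ creates the cycle $u_j\to w\to v_i\to u_j$. But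
$$\pi_1(S)=3>2=\alpha_1(D),$$
so no argument can succeed with this $A$, although $\pi_1(D)=1$ because of the path $v_1u_1wv_2u_2$. Look at the level sets. To make $U_1=\{u_1,u_2,v_1,v_2\}$ independent in $D$ we must discard two vertices, while the waste $|W_1|=1$ in (2) pays for only one. The paths $u_jwv_i$ of $S$ that run parallel to the bad arcs all pass through the same vertex $w$ of $W_1$, so $w$ would be charged twice.

Now compare with $H$, where $S$ is $H$ minus the back arcs of a search. The bad arcs inside $U_1$ are $v_1\to u_1$ and $v_2\to u_1$. Discarding the single vertex $u_1$ repairs both, and one vertex is what $w$ pays for. The remaining set $\{u_2,v_1,v_2\}$ has $3=\pi_1(S)$ elements.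

This suggests the plan. Choose $A$ so that every missing arc runs along a tree path of one out-forest $F\subseteq A$. From each $U_c$ discard the upper vertices, and charge each discarded vertex to a vertex of $W_c$ on a tree path below it. In a forest these paths can be chosen with disjoint interiors, so that no vertex of $W_c$ is charged twice.

## 5. Deleting the back arcs of a depth-first search

**Lemma 2.** Every digraph $G$ has a spanning out-forest $F$ and an acyclic spanning subdigraph $A\supseteq F$ such that every arc of $G$ not in $A$ goes from a vertex to one of its proper ancestors in $F$. One may take for $F$ the forest of any depth-first search and for $A$ the digraph $G$ minus the back arcs.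

*Proof.*

**Step 1: the structure of the search.** The aim is the relation between discovery times and $F$. Every vertex is discovered exactly once. If $y$ is discovered from within explore$(x)$, then $xy$ is the only arc of $F$ into $y$; otherwise no arc of $F$ enters $y$. Along arcs of $F$ discovery times increase, so $F$ is acyclic. Hence $F$ is a spanning out-forest.

Call a vertex active when it is discovered and not yet finished. The calls of explore are nested, so at each moment the active vertices, listed by discovery, form a stack in which each vertex is the parent in $F$ of the next. If $y\ne x$ is discovered while $x$ is active, then at that moment $x$ is in the stack that ends with $y$, so $x$ is a proper ancestor of $y$. Conversely, let $y$ be a proper descendant of $x$. When $y$ is discovered, its parent is active. An active vertex with a parent has an active parent, because a call ends only after the calls it made have ended. So all ancestors of $y$, among them $x$, are active at that moment. We have shown: the vertices discovered between the discovery and the finish of $x$ are exactly the proper descendants of $x$. By nesting, they finish before $x$.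

**Step 2: finishing times.** The aim is to show that if $x\to y$ is an arc of $G$ and $y$ is not an ancestor of $x$, then $y$ finishes before $x$. Suppose first that $y$ is discovered before $x$. If $y$ were still active when $x$ is discovered, $x$ would be a descendant of $y$ by Step 1, contrary to assumption. So $y$ is finished even before $x$ is discovered. Suppose now that $y$ is discovered after $x$. The arc $xy$ is examined before $x$ finishes, and after this examination $y$ is discovered. So $y$ is discovered between the discovery and the finish of $x$, and by Step 1 it is a descendant of $x$ and finishes before $x$.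

**Step 3: the digraph $A$.** Let $A$ consist of all arcs $x\to y$ of $G$ such that $y$ is not an ancestor of $x$. The arcs left out are the back arcs. By Step 2 finishing times strictly decrease along arcs of $A$, so $A$ is acyclic. If $xy$ is an arc of $F$, then $y$ is a proper descendant of $x$ and hence not an ancestor of $x$; so $F\subseteq A$. $\square$

Let us test this on $D$, starting at $u_1$ and examining $v_1$ before $v_2$. We discover $u_1,w,v_1$. From $v_1$ the arc to $u_1$ is a back arc, and the arc to $u_2$ discovers $u_2$. The arc $u_2\to w$ is a back arc. Then $u_2$ and $v_1$ finish, $v_2$ is discovered from $w$, the arc $v_2\to u_1$ is a back arc, and $v_2\to u_2$ is not one, because $u_2$ is not an ancestor of $v_2$. So $A$ has the arcs $u_1w,\ wv_1,\ wv_2,\ v_1u_2,\ v_2u_2$. It has no Hamilton path, since a path of $A$ contains at most one of $v_1,v_2$, and $u_1wv_1u_2,\ v_2$ is a path partition. Hence $\pi_1(A)=2=\alpha_1(D)$, as desired.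

## 6. Repairing the level sets along the forest

**Proposition 1.** Let $F,A$ be as in Lemma 2. Then $\alpha_k(G[X])\ge\mu_k(A,X)$ for all $X\subseteq V$ and all $k\ge1$.

*Proof.* Take $p^\pm$ and $y$ from Lemma 1 for $A$, $X$, $k$, and form the level sets $U_c,W_c$ for $c=1,\dots,k$. We know that the $U_c$ are pairwise disjoint subsets of $X$ and that (2) holds.

**Step 1: paths between vertices of $U_c$ cross $W_c$.** The aim is to find vertices to charge. We claim that every path of $A$ from $u$ to $v$, where $u\ne v$ lie in $U_c$, has an interior vertex in $W_c$. Let the path be $u=q_0\to q_1\to\dots\to q_r=v$ with $r\ge1$. By (L2), $p^-(q_1)\ge p^+(u)=c$, while $p^-(q_r)=p^-(v)=c-1$. Let $i\ge1$ be the least index with $p^-(q_i)\le c-1$; it exists and $i\le r$. Since $p^-(q_1)\ge c$, we have $i\ge2$. By minimality $p^-(q_{i-1})\ge c$, and by (L2) $p^+(q_{i-1})\le p^-(q_i)\le c-1$. So $q_{i-1}\in W_c$, and $1\le i-1\le r-1$ shows that $q_{i-1}$ is interior.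

In particular no arc of $A$ joins two vertices of $U_c$, because an arc is a path without interior vertices.

**Step 2: the independent set $L_c$.** The aim is to discard vertices of $U_c$ so that no arc of $G$ remains. Let $L_c$ be the set of vertices of $U_c$ that have no proper $F$-descendant in $U_c$. Suppose an arc of $G$ joins two vertices of $L_c$. By Step 1 it is not in $A$. By Lemma 2 one of its ends is then a proper ancestor in $F$ of the other. That end has a proper descendant in $L_c\subseteq U_c$, contradicting the definition of $L_c$. So $L_c$ is independent in $G$.

**Step 3: $|L_c|\ge|U_c|-|W_c|$.** The aim is to charge each discarded vertex to its own vertex of $W_c$. Let $x\in U_c\setminus L_c$. Then $x$ has a proper descendant in $U_c$. On the tree path from $x$ to such a descendant, let $x'$ be the first vertex of $U_c$ after $x$, and let $Q_x$ be the tree path from $x$ to $x'$. No interior vertex of $Q_x$ lies in $U_c$. As $F\subseteq A$, $Q_x$ is a path of $A$ between two distinct vertices of $U_c$, so by Step 1 it has an interior vertex $w_x\in W_c$.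

The interiors of the paths $Q_x$ are pairwise disjoint. Suppose $q$ is interior to both $Q_x$ and $Q_{\tilde x}$ with $x\ne\tilde x$. Both $x$ and $\tilde x$ are ancestors of $q$, hence comparable; say $\tilde x$ is a proper ancestor of $x$. Then $x$ lies on the tree path from $\tilde x$ to $q$, after $\tilde x$, and before $q$, since $q$ is an interior vertex of $Q_x$ and so $q\ne x$. This tree path is an initial part of $Q_{\tilde x}$. So $x\in U_c$ is an interior vertex of $Q_{\tilde x}$, which has no interior vertex in $U_c$: a contradiction.

Hence the vertices $w_x$ are distinct, and $|W_c|\ge|U_c\setminus L_c|=|U_c|-|L_c|$.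

**Step 4: adding up.** The $L_c$ are pairwise disjoint, contained in $X$, and independent in $G$, so $\{L_1,\dots,L_k\}$ is a $k$-coloring of $G[X]$. By Step 3 and (2),
$$\alpha_k(G[X])\ \ge\ \sum_{c=1}^k|L_c|\ \ge\ \sum_{c=1}^k\bigl(|U_c|-|W_c|\bigr)\ \ge\ \mu_k(A,X).\qquad\square$$

On $H$ with $k=1$ and the levels of Section 3: $L_1=\{u_2,v_1,v_2\}$, the discarded vertex $u_1$ has $Q_{u_1}=u_1wv_1$ (or $u_1wv_2$), and it is charged to $w$.

## 7. From the proposition to Theorems 1 and 2

**Proof of Theorem 1.** Take $A$ from Lemma 2. Every path partition of $A$ is a path partition of $G$, so $\pi_k(A)\ge\pi_k(G)$. By Proposition 1 with $X=V$ and by (1),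
$$\alpha_k(G)\ \ge\ \mu_k(A,V)\ =\ \pi_k(A)\ \ge\ \pi_k(G).\qquad\square$$

**Proof of Theorem 2.** Let $A$ be $G$ minus the back arcs of any depth-first search. By Lemma 2 it is acyclic, and it depends neither on $k$ nor on $X$. Given $X$ and $k$, a family $\mathcal Q$ attaining the minimum $\mu_k(A,X)$ satisfies
$$k|\mathcal Q|+|X\setminus V(\mathcal Q)|=\mu_k(A,X)\le\alpha_k(G[X])$$
by Proposition 1. For $X=V$, (1) turns this into $\pi_k(A)\le\alpha_k(G)$ for all $k$. For $k=1$, add to $\mathcal Q$ the vertices of $X\setminus V(\mathcal Q)$ as singletons. The result is a family of $|\mathcal Q|+|X\setminus V(\mathcal Q)|\le\alpha_1(G[X])$ pairwise disjoint paths of $A$ covering $X$. $\square$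

In Theorem 2 the digraph $A$ serves all $k$ at once, but the family $\mathcal Q$ may change with $k$. Theorem 3 asks for one partition that serves two consecutive values.

## 8. One partition for $k$ and $k+1$, by attaching sinks

Applying Theorem 1 once with $k$ and once with $k+1$ gives two partitions, with no relation between them. Instead we apply Theorem 1 once, with $k+1$, to a larger digraph in which $t$ extra sinks must be covered. A path that ends in one of the sinks spends one vertex on it, and its remaining part then pays as if the parameter were $k$.

**Proof of Theorem 3.**

**Step 1: the digraph $G'$.** The aim is to add vertices without raising $\alpha_{k+1}$. Let $t=\alpha_{k+1}(G)-\alpha_k(G)$; then $t\ge0$, since an empty class may be added to a $k$-coloring. Form $G'$ from $G$ by adding a set $I$ of $t$ new pairwise nonadjacent vertices and all arcs from $V$ to $I$. An independent set of $G'$ cannot meet both $V$ and $I$, so a nonempty one lies in $V$ or in $I$. Consider a $(k+1)$-coloring of $G'$. If no nonempty class lies in $I$, its size is at most $\alpha_{k+1}(G)$. If at least one does, then at most $k$ classes lie in $V$, covering at most $\alpha_k(G)$ vertices, and at most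 $t$ vertices of $I$ are covered; the size is at most $\alpha_k(G)+t=\alpha_{k+1}(G)$. A $(k+1)$-coloring of $G$ is also one of $G'$. Hence
$$\alpha_{k+1}(G')=\alpha_{k+1}(G).$$

**Step 2: the partition.** The aim is to come back to $G$. By Theorem 1, applied to $G'$ and $k+1$, there is a path partition $\mathcal P'$ of $G'$ with $|\mathcal P'|_{k+1}\le\alpha_{k+1}(G')=\alpha_{k+1}(G)$. The vertices of $I$ are sinks of $G'$, so each path of $\mathcal P'$ contains at most one of them, as its last vertex. Delete $I$ and discard empty paths. What remains is a path partition $\mathcal P$ of $G$.

**Step 3: the norm for $k+1$.** Deleting vertices from paths does not increase their costs, so $|\mathcal P|_{k+1}\le|\mathcal P'|_{k+1}\le\alpha_{k+1}(G)$.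

**Step 4: the norm for $k$.** Exactly $t$ paths of $\mathcal P'$ contain a vertex of $I$. Such a path, losing its last vertex and keeping $\ell\ge0$ vertices, contributed
$$\min\{\ell+1,k+1\}=1+\min\{\ell,k\}$$
to $|\mathcal P'|_{k+1}$; for $\ell=0$ it is discarded, and accordingly $\min\{\ell,k\}=0$. Every other path $P$ contributed $\min\{|P|,k+1\}\ge\min\{|P|,k\}$. Summing,
$$|\mathcal P|_k+t\ \le\ |\mathcal P'|_{k+1}\ \le\ \alpha_{k+1}(G)\ =\ \alpha_k(G)+t,$$
so $|\mathcal P|_k\le\alpha_k(G)$. $\square$
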